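
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Dense Urysohn subspaces of countable Hausdorff spaces\\ and the dominating number}


\begin{abstract}
We determine the $\pi$-weights of countable Hausdorff spaces that have no dense Urysohn subspace: they are exactly the cardinals $\kappa$ with $\mathfrak d\le\kappa\le\mathfrak c$, where $\mathfrak d$ is the dominating number. In one direction, every separable Hausdorff space of $\pi$-weight less than $\mathfrak d$ has a dense subspace in which any two distinct points are separated by a clopen set. In the other, we construct a countable Hausdorff space of weight and $\pi$-weight $\mathfrak d$ with no dense Urysohn subspace. It follows that, if ZFC is consistent, then ZFC neither proves nor refutes the existence of a countable Hausdorff space of $\pi$-weight $\mathfrak p$ with no dense Urysohn subspace, and likewise for $\pi$-weight $\mathfrak b$.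
\end{abstract}

\section{The question and the answer}

A space is \emph{Hausdorff} if any two distinct points have disjoint open neighborhoods, and \emph{Urysohn} if any two distinct points have neighborhoods whose closures are disjoint. It is \emph{completely Hausdorff} if any two distinct points are separated by a continuous real-valued function, and \emph{totally separated} if any two distinct points are separated by a clopen set. Then
\[
\text{totally separated}\ \Rightarrow\ \text{completely Hausdorff}\ \Rightarrow\ \text{Urysohn}\ \Rightarrow\ \text{Hausdorff}:
\]
for the first implication take the characteristic function of the clopen set; for the second, if $f(x)<p<q<f(y)$, the sets $\{f<p\}$ and $\{f>q\}$ have disjoint closures. All four properties pass to subspaces.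

Suppose that a Hausdorff space fails to be Urysohn. Can the failure be repaired by throwing points away, while keeping a dense set? Removing points can help, because closures taken in a subspace lose the points that were removed; density limits how much may be removed. How severe this limit is depends on how many open sets a dense set has to meet, and this is what the $\pi$-weight measures. A \emph{$\pi$-base} of $X$ is a family $\mathcal B$ of nonempty open sets such that every nonempty open subset of $X$ contains a member of $\mathcal B$; the \emph{$\pi$-weight} $\pi w(X)$ is the least cardinality of a $\pi$-base of $X$. It is at most the weight $w(X)$, the least cardinality of a base. A set is dense if and only if it meets every member of a given $\pi$-base. So small $\pi$-weight should make the repair possible, and the question is how small it must be.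

Three cardinals enter. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$.
\begin{itemize}
\item The \emph{pseudointersection number} $\mathfrak p$ is the least size of a family $\mathcal F$ of infinite subsets of $\omega$ such that every finite subfamily has infinite intersection, but no infinite $A\subseteq\omega$ has $A\setminus F$ finite for all $F\in\mathcal F$.
\item The \emph{bounding number} $\mathfrak b$ is the least size of a family $\mathcal F\subseteq\omega^\omega$ for which no $g\in\omega^\omega$ satisfies $f\le^*g$ for all $f\in\mathcal F$.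
\item The \emph{dominating number} $\mathfrak d$ is the least size of a family $\mathcal F\subseteq\omega^\omega$ such that every $g\in\omega^\omega$ satisfies $g\le^*f$ for some $f\in\mathcal F$.
\end{itemize}
It is known that $\omega_1\le\mathfrak p\le\mathfrak b\le\mathfrak c$. Moreover $\mathfrak b\le\mathfrak d\le\mathfrak c$: the second inequality is trivial, and a dominating family is unbounded, because if $g$ bounded all its members then $g+1\le^*f\le^*g$ for some $f$ in it.

It is known that every Hausdorff space of $\pi$-weight less than $\mathfrak p$ has a dense completely Hausdorff, hence Urysohn, subspace, and that there are countable Hausdorff spaces of weight $\mathfrak c$ with no dense Urysohn subspace. Problem~3.8 of \cite{source} asks whether there exists in ZFC a countable Hausdorff space of $\pi$-weight $\mathfrak p$, or of $\pi$-weight $\mathfrak b$, with no dense Urysohn subspace. We show that for countable spaces the point where counterexamples begin is $\mathfrak d$.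

\begin{theorem}\label{thm:small}
Every countable, and more generally every separable, Hausdorff space of $\pi$-weight less than $\mathfrak d$ has a dense totally separated subspace.
\end{theorem}

\begin{theorem}\label{thm:space}
There is a countable Hausdorff space of weight and $\pi$-weight exactly $\mathfrak d$ with no dense Urysohn subspace.
\end{theorem}

\begin{theorem}\label{thm:class}
For a cardinal $\kappa$, there is a countable Hausdorff space of $\pi$-weight $\kappa$ with no dense Urysohn subspace if and only if $\mathfrak d\le\kappa\le\mathfrak c$. The same holds with ``Urysohn'' replaced by ``completely Hausdorff'' or by ``totally separated''.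
\end{theorem}

These are theorems of ZFC. In particular, the least $\pi$-weight of a countable Hausdorff space with no dense Urysohn subspace is exactly $\mathfrak d$.

\begin{corollary}\label{cor:answer}
A countable Hausdorff space of $\pi$-weight $\mathfrak b$ with no dense Urysohn subspace exists if and only if $\mathfrak b=\mathfrak d$; one of $\pi$-weight $\mathfrak p$ exists if and only if $\mathfrak p=\mathfrak d$. In the Cohen model, obtained by adding $\aleph_2$ Cohen reals to a model of CH, $\mathfrak p=\mathfrak b=\aleph_1<\mathfrak d=\aleph_2$, so neither exists there; under CH both exist. Hence, if ZFC is consistent, both existence statements are independent of ZFC, and the answer to the problem is negative for both cardinals.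
\end{corollary}

The negative answer uses only Theorem~\ref{thm:small} and the consistency of $\mathfrak b<\mathfrak d$. Section~\ref{sec:small} proves Theorem~\ref{thm:small}, Section~\ref{sec:space} constructs the space of Theorem~\ref{thm:space}, and Section~\ref{sec:class} deduces the other two statements.

\section{Spaces of small $\pi$-weight}\label{sec:small}

\subsection{Avoiding boundaries}

Let $X$ be a Hausdorff space. An open set $U\subseteq X$ becomes clopen in every subspace that avoids its boundary $\mathrm{bd}(U)=\overline U\setminus U$, and this boundary is closed and nowhere dense. We therefore build the dense subspace so that it avoids many boundaries.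

For each finite $F\subseteq X$ fix pairwise disjoint open sets $U_{F,x}\ni x$, one for each $x\in F$; they exist because $X$ is Hausdorff. Put
\[
S_F=X\setminus\bigcup_{x\in F}\mathrm{bd}(U_{F,x}),
\]
so that $S_\emptyset=X$. Then $S_F$ is open and dense. It also contains $F$: a point $x\in F$ is not in $\mathrm{bd}(U_{F,x})$, since it lies in the open set $U_{F,x}$; and for $y\in F\setminus\{x\}$ the neighborhood $U_{F,x}$ of $x$ misses $U_{F,y}$, so $x\notin\overline{U_{F,y}}$.

\begin{lemma}\label{lem:chain}
Let $D_0\subseteq D_1\subseteq\cdots$ be finite subsets of $X$ with
$D_{k+1}\subseteq S_{D_0}\cap\dots\cap S_{D_k}$ for every $k$. Then $D=\bigcup_kD_k$ is totally separated.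
\end{lemma}

\begin{proof}
First, $D\subseteq S_{D_k}$ for every $k$: if $l\le k$, then $D_l\subseteq D_k\subseteq S_{D_k}$, and if $l>k$, then $D_l\subseteq S_{D_k}$ by hypothesis. Now let $x\ne y$ be in $D$ and choose $k$ with $x,y\in F:=D_k$. Since $D\subseteq S_F$, the set $D$ misses $\mathrm{bd}(U_{F,x})$, so $U_{F,x}\cap D=\overline{U_{F,x}}\cap D$ is clopen in $D$. It contains $x$ but not $y$, because $y$ lies in $U_{F,y}$, which is disjoint from $U_{F,x}$.
\end{proof}

\paragraph{The case of a countable $\pi$-base.} This case shows how the lemma is used. Let $\{B_0,B_1,\dots\}$ be a $\pi$-base of $X\neq\emptyset$. Put $D_0=\emptyset$. Given $D_0\subseteq\dots\subseteq D_k$ as in Lemma~\ref{lem:chain}, the set $B_k\cap S_{D_0}\cap\dots\cap S_{D_k}$ is nonempty, since a finite intersection of open dense sets is dense. Choose a point $x$ in it and let $D_{k+1}=D_k\cup\{x\}$. The new point is in all the sets $S_{D_i}$, $i\le k$, and so are the old points, by the first step of the proof of the lemma. So the hypothesis of the lemma persists, and $\bigcup_kD_k$ is a totally separated set that meets every $B_k$.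

With uncountably many sets $B$ to be met, we cannot serve them one at a time. If $X=\{x_i:i\in\omega\}$ is countable, however, we can put in many points at once: at each stage we choose $n$ and add all still permitted points among $x_0,\dots,x_n$. A given $B$ is then met as soon as $n$ is large enough compared with what happened before. How large is recorded by a function, and so the problem becomes one about functions on $\omega$.

\subsection{A sequence that is fast once for each function}

\begin{lemma}\label{lem:fast}
Let $\Phi\subseteq\omega^\omega$ be a family of nondecreasing functions with $|\Phi|<\mathfrak d$. There is a strictly increasing sequence $a_0<a_1<\cdots$ of natural numbers such that for every $f\in\Phi$ there is a $k$ with $a_{k+1}\ge f(a_k)$.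
\end{lemma}

\begin{proof}
The family $\{f\circ f:f\in\Phi\}$ is not dominating, so there is $g\in\omega^\omega$ with $g\not\le^*f\circ f$ for all $f\in\Phi$. This remains true if we increase $g$, so we may assume that $g$ is strictly increasing and $g(n)>n$ for all $n$. Let $a_0=0$ and $a_{k+1}=g(a_k)$.

Suppose that some $f\in\Phi$ satisfies $a_{j+1}<f(a_j)$ for all $j$. Choose $n$ with $g(n)>f(f(n))$, and then $k$ with $a_k\le n<a_{k+1}$. By monotonicity,
\[
a_{k+2}=g(a_{k+1})\ge g(n)>f(f(n))\ge f(f(a_k)).
\]
But also $a_{k+2}<f(a_{k+1})\le f(f(a_k))$, since $a_{k+1}<f(a_k)$. This is a contradiction.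
\end{proof}

The function $g$ is known to be large only at points $n$ that we do not control and that need not be among the $a_k$. The composition $f\circ f$ pays for the passage from $n$ to the next $a_{k+1}$. We ask that the sequence outrun $f$ only \emph{once}. To outrun all of $\Phi$ at almost every step one would use a common bound for $\Phi$, which is what $|\Phi|<\mathfrak b$ provides; once is enough here, because a dense set has to meet each $B$ only once.

\subsection{Proof of Theorem~\ref{thm:small}}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $X$ be a nonempty separable Hausdorff space with $\pi w(X)<\mathfrak d$, and let $C$ be a countable dense subset. The traces on $C$ of a $\pi$-base of $X$ form a $\pi$-base of $C$, so $\pi w(C)\le\pi w(X)$, and a dense subspace of $C$ is dense in $X$. So we may assume that $X=\{x_i:i\in\omega\}$ is countable (repetitions allowed). Let $\mathcal B$ be a $\pi$-base of $X$ with $|\mathcal B|<\mathfrak d$.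

The set of permitted points depends on the history of the construction, so we define the construction along every possible history. A history is a finite strictly increasing sequence $a$ of natural numbers; we write $a^\frown n$ for its extension by a number $n$ larger than all its entries. Define $D_a,S_a\subseteq X$ by $D_\emptyset=\emptyset$, $S_\emptyset=X$ and
\[
D_{a^\frown n}=D_a\cup\{x_i:i\le n,\ x_i\in S_a\},\qquad
S_{a^\frown n}=S_a\cap S_{D_{a^\frown n}} .
\]
(The index $\emptyset$ of $S_\emptyset$ may be read as the empty sequence or the empty set; both readings give $X$.) Each $D_a$ is finite, and $S_a$ is the intersection of the sets $S_{D_b}$ over all initial segments $b$ of $a$, including $a$ itself; so $S_a$ is open and dense. By induction $D_a\subseteq S_a$: if this holds for $a$, then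
\[
D_{a^\frown n}\subseteq S_a ,
\]
and $D_{a^\frown n}\subseteq S_{D_{a^\frown n}}$ always, so $D_{a^\frown n}\subseteq S_{a^\frown n}$. The displayed inclusion says that for every infinite strictly increasing sequence $A$, with initial segments $A\restriction k$ of length $k$, the sets $D_{A\restriction k}$, $k\in\omega$, satisfy the hypothesis of Lemma~\ref{lem:chain}. Hence $D_A=\bigcup_kD_{A\restriction k}$ is totally separated for every $A$.

It remains to choose $A$ so that $D_A$ is dense. For $B\in\mathcal B$ let
\[
f_B(n)=\max_a\ \min\{i:x_i\in S_a\cap B\},
\]
where $a$ ranges over the finitely many strictly increasing sequences with entries $\le n$. The minimum exists because $S_a$ is open and dense and $B$ is open and nonempty. The set of sequences $a$ over which the maximum is taken grows with $n$, so $f_B$ is nondecreasing. Apply Lemma~\ref{lem:fast} to $\Phi=\{f_B:B\in\mathcal B\}$ to get $A=(a_k)_{k\in\omega}$. Given $B\in\mathcal B$, choose $k$ with $a_{k+1}\ge f_B(a_k)$, and put $a=(a_0,\dots,a_k)$ and $i=\min\{i':x_{i'}\in S_a\cap B\}$. Then $i\le f_B(a_k)\le a_{k+1}$, so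
\[
x_i\in D_{a^\frown a_{k+1}}\cap B\subseteq D_A\cap B .
\]
Thus $D_A$ meets every member of $\mathcal B$, and it is dense.
\end{proof}

Countability of $X$ was used for the enumeration $(x_i)$: it makes the sets $D_a$ finite and turns ``how long must $B$ wait'' into a function from $\omega$ to $\omega$.

\section{A space of weight $\mathfrak d$}\label{sec:space}

\subsection{Points with records}

We want a countable space in which points can be separated by open sets, but closures of open sets are so large that a dense set cannot avoid all the points where they meet. Each point $w$ of the space will have a \emph{height} $n_w\in\omega$ and a \emph{record} $s_w$, a finite function that lists some points of smaller height to which $w$ is close, with the degree $s_w(x)$ of closeness to each listed point $x$. A neighborhood of $x$ will consist of $x$ and of points $w$ whose records list $x$ with high degree.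

For integers $p<q$ write $(p,q]=\{p+1,\dots,q\}$. Define sets $L_n$ by recursion on $n\in\omega$. The elements of $L_n$ are the pairs $w=(n,s)$, where $s$ is a finite function with values in $\omega$ and with domain contained in $\bigcup_{l<n}L_l$, that satisfy the three conditions below. In them we write $n_w=n$, $s_w=s$ and $T(w)=\mathrm{dom}(s_w)$.
\begin{enumerate}
\item[(P1)] $n_x<s_w(x)\le n_w$ for all $x\in T(w)$.
\item[(P2)] The intervals $(n_x,s_w(x)]$, for $x\in T(w)$, are pairwise disjoint.
\item[(P3)] If $y\in T(w)$, then $s_y\subseteq s_w$.
\end{enumerate}
Each $L_n$ is finite, by (P1), and contains $(n,\emptyset)$. Let $X=\bigcup_nL_n$, a countably infinite set.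

Condition (P2) will give the Hausdorff property: a point may be close to many points, but its degree of closeness to each of them may not exceed the height of the next one. Condition (P3) says that a point close to $y$ inherits the whole record of $y$; this will make the neighborhoods open.

\begin{example}
Write $x_0=(0,\emptyset)$; it is the only element of $L_0$. The elements of $L_1$ are $y=(1,\emptyset)$ and $y'=(1,\{(x_0,1)\})$. The records of the elements of $L_2$ are the six functions
\[
\emptyset,\quad \{(x_0,1)\},\quad\{(x_0,2)\},\quad\{(y,2)\},\quad\{(x_0,1),(y,2)\},\quad\{(x_0,1),(y',2)\}.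
\]
Excluded are, for instance, $\{(x_0,2),(y,2)\}$, where the intervals $(0,2]$ and $(1,2]$ meet, and $\{(y',2)\}$, where $s_{y'}=\{(x_0,1)\}$ has not been inherited.
\end{example}

All the points that we shall need are produced by the following lemma, whose part (ii) is illustrated in Figure~\ref{fig:record}.

\begin{lemma}\label{lem:ext}
Let $a\in X$ and $j>n_a$.
\begin{enumerate}
\item[(i)] If $n\ge j$, then $(n,\,s_a\cup\{(a,j)\})\in X$.
\item[(ii)] If $z\in X$, $n_z\ge j$, $s_z\subseteq s_a$ and $n\ge j'>n_z$, then $(n,\,s_a\cup\{(a,j),(z,j')\})\in X$.
\end{enumerate}
The largest value of the record is $j$ in \textup{(i)} and $j'$ in \textup{(ii)}.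
\end{lemma}

\begin{proof}
Points of $T(a)$ have height less than $n_a$, and in (ii) $n_a<j\le n_z$. So $a$ and $z$ are distinct and not in $T(a)$, and the records are functions. The intervals belonging to $s_a$ are pairwise disjoint and lie in $(0,n_a]$, by (P1) and (P2) for $a$. The interval $(n_a,j]$ lies to the right of these, and in (ii) the interval $(n_z,j']$ lies to the right of $j$, since $j\le n_z$. This gives (P2) and shows which value is the largest. This value is $\le n$, so (P1) holds, and every listed point has height less than $n$, so the domain lies in $\bigcup_{l<n}L_l$. For (P3), $s_y\subseteq s_a$ if $y\in T(a)$; and $s_a$, and in (ii) $s_z\subseteq s_a$, are contained in the new record.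
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=1cm]
\draw[->] (0,0) -- (13,0);
\foreach \p/\l in {0/{$0$},4/{$n_a$},5.6/{$j$},7.6/{$n_z$},9.8/{$j'$},12/{$n$}}
  {\draw (\p,0.08) -- (\p,-0.08) node[below] {\l};}
\draw[line width=2.5pt] (0.5,0.35) -- (1.3,0.35);
\draw[line width=2.5pt] (1.9,0.35) -- (2.6,0.35);
\draw[line width=2.5pt] (3.1,0.35) -- (3.7,0.35);
\draw[line width=2.5pt] (4,0.35) -- (5.6,0.35);
\draw[line width=2.5pt] (7.6,0.35) -- (9.8,0.35);
\node[above] at (2.1,0.45) {intervals of $s_a$};
\node[above] at (4.8,0.45) {$a\mapsto j$};
\node[above] at (8.7,0.45) {$z\mapsto j'$};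
\end{tikzpicture}
\caption{A point of height $n$ that is close to $a$ with degree $j$ and to $z$ with degree $j'$, where $s_z\subseteq s_a$. Each listed point $x$ occupies the interval from its height to its degree; these intervals must be disjoint. If $z$ is high enough, there is room for the interval of $a$ before that of $z$, and the degree $j'$ can be as large as desired.}
\label{fig:record}
\end{figure}

\subsection{The topology}

Let $\Theta$ be the set of nondecreasing unbounded functions $\theta:\omega\to\omega$. For $x\in X$, $m\in\omega$ and $\theta\in\Theta$ let
\[
U(x,m,\theta)=\{x\}\cup\{w\in X:\ x\in T(w),\ s_w(x)\ge m,\ s_w(y)\le\theta(n_w)\text{ for all }y\in T(w)\}.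
\]
The parameter $m$ bounds the degree from below. The parameter $\theta$ requires the height of $w$ to be large compared with all values of its record; for $\theta=\mathrm{id}$ this requirement is vacuous, by (P1). We shall see in Remark~\ref{rem:theta} that $\theta=\mathrm{id}$ alone would not be enough.

\begin{lemma}\label{lem:top}
The sets $U(x,m,\theta)$ are a base of a topology on $X$ in which, for each $x$, the sets $U(x,m,\theta)$ $(m\in\omega$, $\theta\in\Theta)$ form a local base at $x$. This topology is Hausdorff and has no isolated points.
\end{lemma}

\begin{proof}
\emph{Base.} We have $U(x,m,\theta)\cap U(x,m',\theta')=U(x,\max(m,m'),\min(\theta,\theta'))$, and $\min(\theta,\theta')\in\Theta$. So it suffices to show that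
\[
w\in U(x,m,\theta)\setminus\{x\}\quad\Longrightarrow\quad U(w,0,\theta)\subseteq U(x,m,\theta).
\]
We have $w\in U(x,m,\theta)$. Let $w'\in U(w,0,\theta)\setminus\{w\}$. Then $w\in T(w')$, so $s_w\subseteq s_{w'}$ by (P3). Hence $x\in T(w')$ and $s_{w'}(x)=s_w(x)\ge m$; and all values of $s_{w'}$ are $\le\theta(n_{w'})$. So $w'\in U(x,m,\theta)$.

\emph{Hausdorff.} Let $x\ne y$ with $n_x\le n_y$. We show that $U(x,n_y+1,\mathrm{id})\cap U(y,0,\mathrm{id})=\emptyset$. Suppose that $w$ is in both sets. If $w=x$, then $y\in T(x)$ and $n_y<n_x$, a contradiction. If $w=y$, then $x\in T(y)$ and $s_y(x)\ge n_y+1$, contradicting (P1). Otherwise $x,y\in T(w)$ and $s_w(x)\ge n_y+1$, so the number $n_y+1$ lies in both intervals $(n_x,s_w(x)]$ and $(n_y,s_w(y)]$, contradicting (P2).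

\emph{No isolated points.} Given $U(x,m,\theta)$, let $j=\max(m,n_x+1)$ and choose $n\ge j$ with $\theta(n)\ge j$. By Lemma~\ref{lem:ext}(i), $w=(n,s_x\cup\{(x,j)\})$ is a point of $X$ with all values of its record $\le j\le\theta(n)$, so $w\in U(x,m,\theta)\setminus\{x\}$.
\end{proof}

Since $X$ is Hausdorff without isolated points, every nonempty open set is infinite, and remains open and nonempty when finitely many points are removed. Hence every dense set meets every nonempty open set in infinitely many points.

\subsection{Closures meet at high points}

The smallest case shows why $X$ itself is not Urysohn. Let $a=(0,\emptyset)$ and $b=(1,\emptyset)$, and consider any basic neighborhoods $U(a,m,\theta)$ and $U(b,m,\theta)$. Every point $z=(n_z,\emptyset)$ with $n_z\ge\max(m,2)$ is in the closures of both. Indeed, let $U(z,m',\theta')$ be a neighborhood of $z$, put $j=\max(m,1)$ and $j'=\max(m',n_z+1)$, and choose $n\ge j'$ with $\theta(n),\theta'(n)\ge j'$. Since $j\le n_z$, Lemma~\ref{lem:ext}(ii) gives the point $w=(n,\{(a,j),(z,j')\})$, and it belongs to $U(a,m,\theta)\cap U(z,m',\theta')$. For $b$ take $j=\max(m,2)$ instead. The asymmetry between $a$ and $z$ is the point: the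 fixed degree $m$ at the low point $a$ can be attained below the height of $z$, after which there is no bound on the degree at $z$.

This alone says nothing about dense subspaces. A dense subspace may omit all points with empty record: the complement of the set of these points is $\bigcup_{x\in X}(U(x,0,\mathrm{id})\setminus\{x\})$, which is open and dense by Lemma~\ref{lem:top}. But we can repeat the argument with any record $s$ in place of $\emptyset$, provided that $a$ and $b$ have inherited $s$. Call a function $s$ a \emph{record} if $s=s_z$ for some $z\in X$.

\begin{lemma}\label{lem:fiber}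
Let $D$ be a dense Urysohn subspace of $X$. For every record $s$ there is $M_s\in\omega$ such that no $z\in D$ with $s_z=s$ has $n_z\ge M_s$.
\end{lemma}

\begin{proof}
Fix $z_0\in X$ with $s_{z_0}=s$. As $D$ is dense, there are distinct points $a,b$ in $D\cap(U(z_0,0,\mathrm{id})\setminus\{z_0\})$. Then $z_0\in T(a)\cap T(b)$, so $s\subseteq s_a$ and $s\subseteq s_b$ by (P3). Since $D$ is Urysohn, $a$ and $b$ have neighborhoods in $D$ whose closures in $D$ are disjoint; shrinking them, we may take them to be $U(a,m,\theta)\cap D$ and $U(b,m,\theta)\cap D$ with the same $m$ and $\theta$. For open $U\subseteq X$ the closure of $U\cap D$ in $D$ is $\overline U\cap D$, because $D$ is dense. So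
\[
\overline{U(a,m,\theta)}\cap\overline{U(b,m,\theta)}\cap D=\emptyset .
\]
Let $M_s=\max(m,n_a+1,n_b+1)$. We claim that every $z\in X$ with $s_z=s$ and $n_z\ge M_s$ lies in both closures; then $z\notin D$, as required.

By symmetry it is enough to consider $a$. Let $U(z,m',\theta')$ be a basic neighborhood of $z$. Put
\[
j=\max(m,n_a+1)\le n_z,\qquad j'=\max(m',n_z+1),
\]
and choose $n\ge j'$ with $\theta(n)\ge j'$ and $\theta'(n)\ge j'$. Since $s_z=s\subseteq s_a$, Lemma~\ref{lem:ext}(ii) gives a point
\[
w=\bigl(n,\ s_a\cup\{(a,j),(z,j')\}\bigr)\in X,
\]
and all values of $s_w$ are at most $j'\le\min(\theta(n),\theta'(n))$. As $s_w(a)=j\ge m$ and $s_w(z)=j'\ge m'$, we have $w\in U(a,m,\theta)\cap U(z,m',\theta')$.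
\end{proof}

So a dense Urysohn subspace contains only finitely many points with any given record. We now use $\theta$ to show that no dense set can be so thin. The next notation serves here and in the computation of the weight. For nondecreasing $h:\omega\to\omega$ let
\[
\theta_h(n)=\max\bigl(\{0\}\cup\{k\le n:h(k)\le n\}\bigr).
\]
Then $\theta_h$ is nondecreasing, and it is unbounded because $\theta_h(n)\ge k$ for $n\ge\max(k,h(k))$. So $\theta_h\in\Theta$, and
\begin{equation}\label{eq:theta}
\theta_h(n)=k\ge1\quad\Longrightarrow\quad h(k)\le n .
\end{equation}

\begin{lemma}\label{lem:thin}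
Let $D\subseteq X$, and suppose that for every record $s$ there is $M_s\in\omega$ with $n_z<M_s$ for all $z\in D$ with $s_z=s$. Then $D$ is not dense.
\end{lemma}

\begin{proof}
For each $k$ only finitely many records have all values $\le k$: by (P1) the domain of such a record is contained in the finite set $\bigcup_{l<k}L_l$. Let $M(k)$ be the maximum of $M_s$ over these records; the empty record is among them. Then $M:\omega\to\omega$ is nondecreasing. Let $\theta=\theta_M$, let $x_0=(0,\emptyset)$ and let $W=U(x_0,0,\theta)\setminus\{x_0\}$, which is open and nonempty.

Let $z\in W$ and $k=\theta(n_z)$. All values of $s_z$ are $\le k$, and $k\ge s_z(x_0)\ge1$ by (P1). Hence $M_{s_z}\le M(k)\le n_z$, by the definition of $M$ and \eqref{eq:theta}. So $z\notin D$. Thus $W\cap D=\emptyset$.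
\end{proof}

Lemmas~\ref{lem:fiber} and~\ref{lem:thin} show that $X$ has no dense Urysohn subspace. The proof of Lemma~\ref{lem:thin} explains why the definition of $U(x,m,\theta)$ bounds all values of $s_w$ and not only $s_w(x)$: the finiteness of the set of records under consideration depends on it.

\begin{remark}\label{rem:theta}
The sets $U(x,m,\mathrm{id})$ alone are a base of a Hausdorff topology on $X$, by the proof of Lemma~\ref{lem:top}. This base is countable, so by Theorem~\ref{thm:small} that topology does have a dense totally separated subspace. The proof of Lemma~\ref{lem:fiber} works for it too. What the functions $\theta$ add is the power, used in Lemma~\ref{lem:thin}, to defeat every assignment $s\mapsto M_s$.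
\end{remark}

\subsection{The weight}

It remains to compute the weight. There are many $\theta\in\Theta$, but $\mathfrak d$ of them suffice.

\begin{proof}[Proof of Theorem~\ref{thm:space}]
We have seen that $X$ is a countable Hausdorff space with no dense Urysohn subspace. Choose a dominating family $\mathcal G$ of strictly increasing functions with $|\mathcal G|=\mathfrak d$; replacing each member $f$ of a dominating family by $n\mapsto n+\max_{i\le n}f(i)$ makes the members strictly increasing. We show that
\[
\{U(x,m,\theta_g):x\in X,\ m\in\omega,\ g\in\mathcal G\}
\]
is a base of $X$. Let $U(x,m,\theta)$ be given. Let $h(k)=\min\{n:\theta(n)\ge k\}$, and choose $g\in\mathcal G$ and $K\ge1$ such that $g(k)\ge h(k)$ for all $k\ge K$. Then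
\[
\theta_g(n)\le\theta(n)\qquad\text{for all }n\ge h(K).
\]
Indeed, let $k=\theta_g(n)$. If $k\ge K$, then $h(k)\le g(k)\le n$ by \eqref{eq:theta}, so $\theta(n)\ge\theta(h(k))\ge k$. If $k<K$, then $\theta(n)\ge\theta(h(K))\ge K>k$.

Put $m'=\max(m,h(K))$. If $w\in U(x,m',\theta_g)\setminus\{x\}$, then $n_w\ge s_w(x)\ge m'\ge h(K)$ by (P1), so all values of $s_w$ are $\le\theta_g(n_w)\le\theta(n_w)$; also $s_w(x)\ge m$. Hence $U(x,m',\theta_g)\subseteq U(x,m,\theta)$.

Therefore $\pi w(X)\le w(X)\le\mathfrak d$. Since $X$ has no dense Urysohn subspace, Theorem~\ref{thm:small} gives $\pi w(X)\ge\mathfrak d$. So $\pi w(X)=w(X)=\mathfrak d$.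
\end{proof}

\section{All $\pi$-weights, and independence}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $\kappa<\mathfrak d$, then by Theorem~\ref{thm:small} every countable Hausdorff space of $\pi$-weight $\kappa$ has a dense subspace with all three properties. A countable space has at most $\mathfrak c$ open sets, so $\kappa\le\mathfrak c$ is necessary too.

Now let $\mathfrak d\le\kappa\le\mathfrak c$; in particular $\kappa$ is uncountable. We raise the $\pi$-weight of the space $X$ of Theorem~\ref{thm:space} by adding a disjoint piece of $\pi$-weight $\kappa$. The product $2^\kappa$ has a countable dense subspace $Y$ (a case of the Hewitt--Marczewski--Pondiczery theorem): choose distinct reals $r_\alpha$, $\alpha<\kappa$, and let $Y$ consist of the points $y_J$, for finite unions $J$ of intervals with rational endpoints, where $y_J(\alpha)=1$ if and only if $r_\alpha\in J$. Any finitely many coordinates can be prescribed in this way, so $Y$ is dense.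

We check that $\pi w(Y)=\kappa$. For a finite partial function $\sigma:\kappa\to2$ let $[\sigma]=\{y\in2^\kappa:\sigma\subseteq y\}$. The traces of these sets on $Y$ show that $\pi w(Y)\le\kappa$. Suppose that $\mathcal P$ is a $\pi$-base of $Y$ with $|\mathcal P|<\kappa$. For each $P\in\mathcal P$ choose $\sigma_P$ with $\emptyset\ne[\sigma_P]\cap Y\subseteq P$. Since $\kappa$ is uncountable, there is $\alpha\in\kappa\setminus\bigcup_P\mathrm{dom}(\sigma_P)$. Some $P\in\mathcal P$ is contained in the nonempty open set $\{y\in Y:y(\alpha)=0\}$. But $[\sigma_P\cup\{(\alpha,1)\}]\cap Y$ is nonempty, as $Y$ is dense, and is contained in $P$; so $P$ has a point $y$ with $y(\alpha)=1$, a contradiction.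

The disjoint sum $Z=X\sqcup Y$ is countable and Hausdorff. The union of a $\pi$-base of $X$ and one of $Y$ is a $\pi$-base of $Z$, and the members of a $\pi$-base of $Z$ that are contained in $Y$ form a $\pi$-base of $Y$. So $\kappa\le\pi w(Z)\le\mathfrak d+\kappa=\kappa$. If $E\subseteq Z$ were dense and Urysohn, then $E\cap X$ would be dense in the open subspace $X$ and Urysohn, contradicting Theorem~\ref{thm:space}. So $Z$ has no dense Urysohn subspace, and hence no dense completely Hausdorff or totally separated one.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Since $\mathfrak p\le\mathfrak b\le\mathfrak d\le\mathfrak c$, the two equivalences are Theorem~\ref{thm:class} for $\kappa=\mathfrak b$ and $\kappa=\mathfrak p$.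

\emph{Consistency of nonexistence.} Add $\aleph_2$ Cohen reals $\langle c_\alpha:\alpha<\omega_2\rangle\subseteq\omega^\omega$ to a model $V$ of CH. It is well known that $\mathfrak b=\aleph_1<\mathfrak d=\aleph_2=\mathfrak c$ in the extension \cite[section on Cohen reals]{Blass}; the argument is as follows. Every $g\in\omega^\omega$ of the extension lies in $V[c_\alpha:\alpha\in I]$ for some countable $I\subseteq\omega_2$ in $V$. For $\alpha\in\omega_1\setminus I$ the real $c_\alpha$ is Cohen over this model, so $c_\alpha\not\le^*g$. Hence $\{c_\alpha:\alpha<\omega_1\}$ is unbounded, and $\mathfrak b=\aleph_1$. Similarly, a family of $\aleph_1$ functions lies in $V[c_\alpha:\alpha\in J]$ for some $J\in V$ with $|J|\le\aleph_1$, and for $\alpha\in\omega_2\setminus J$ no member of the family dominates $c_\alpha$. So $\mathfrak d\ge\aleph_2=\mathfrak c$.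

Since $\omega_1\le\mathfrak p\le\mathfrak b$, in this model $\mathfrak p=\mathfrak b=\aleph_1<\mathfrak d$. By Theorem~\ref{thm:small}, every countable Hausdorff space of $\pi$-weight $\mathfrak p=\mathfrak b$ has a dense totally separated, hence Urysohn, subspace there.

\emph{Consistency of existence.} Under CH, $\mathfrak p=\mathfrak b=\mathfrak d=\mathfrak c$, and the space of Theorem~\ref{thm:space} is as required for both cardinals.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{On Dense Subspaces Satisfying Stronger Separation Axioms},
\url{https://www.dml.cz/bitstream/handle/10338.dmlcz/127622/CzechMathJ_51-2001-1_2.pdf}.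

\bibitem{Blass}
A. Blass, \emph{Combinatorial cardinal characteristics of the continuum}, Handbook of Set Theory.
\end{thebibliography}

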